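\title{Dense subgroups of Lie groups deform to groups that are not virtually free}

\begin{abstract}
Let $G$ be a connected non-solvable Lie group and let $S\in G^m$ generate a dense subgroup. We prove that $S$ is a limit of $m$-tuples generating groups that are not virtually free, as conjectured by Margulis and Soifer for free dense subgroups. The perturbed group contains a solvable subgroup that maps onto $\mathbb{Z}^2$; if $G$ is semisimple, it is dense and contains $\mathbb{Z}^2$. The main tool is a construction of products of $N$ words which turn a perturbation of $S$ of size $1/N$ into a map uniformly close to the exponential map of $G$; with it we force two words to commute. We also show that a tuple freely generating a nonabelian free subgroup $\Gamma$ of $PSL_2(\mathbb{R})$ is such a limit unless $\Gamma$ is discrete without parabolic elements.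
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $G$ be a connected Lie group and $d$ a metric on $G$ compatible with its topology; for a linear group one may take $d(x,y)=\|x-y\|$ with a matrix norm. For $S=(s_1,\dots,s_m)\in G^m$ we write $\langle S\rangle$ for the subgroup generated by $s_1,\dots,s_m$, and for $\varepsilon>0$ we put
\[
S(\varepsilon)=\{(\hat s_1,\dots,\hat s_m)\in G^m:\ d(\hat s_i,s_i)\le\varepsilon\ \text{ for } i=1,\dots,m\}.
\]
The sets $S(\varepsilon)$ form a basis of neighborhoods of $S$ in $G^m$, so the choice of $d$ plays no role below. A group is \emph{virtually free} if it has a free subgroup of finite index. The following conjecture is posed in \cite{FSLG}.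

\medskip
\noindent\textbf{Conjecture} (G.~Margulis, G.~Soifer).
\emph{Let $G$ be a non-solvable connected Lie group and let $S\in G^m$ generate a free dense subgroup of $G$. Then for every $\varepsilon>0$ there is $S^*\in S(\varepsilon)$ such that $\langle S^*\rangle$ is not virtually free.}
\medskip

The statement is known for compact $G$ (T.~Gelander). We prove it in general; the proof uses neither the compact case nor the freeness of $\langle S\rangle$.

The conjecture asks how the isomorphism type of $\langle S\rangle$ reacts to a small change of $S$. If $\langle S\rangle$ is dense, there are nontrivial words whose values at $S$ are as close to $1$ as we like, and one guesses that a small change of $S$ moves such a value to $1$, or to any other prescribed element near $1$. So one expects new relations in nearby groups. A relation alone does not decide the question, however. The relation $s_3=s_1s_2$ among three generators is compatible with freeness, and so is torsion with virtual freeness: in $\langle a,b\mid a^n=1\rangle$ the elements $a^iba^{-i}$, $0\le i<n$, freely generate a subgroup of index $n$. We need a relation that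 certifies that the group is not virtually free, and the simplest certificate is a pair of commuting elements generating $\mathbb{Z}^2$. Non-solvability cannot be dropped: an irrational rotation generates a dense infinite cyclic subgroup of the circle group, and every nearby rotation generates a cyclic group, which is virtually free.

To state the result we pass to the adjoint quotient of $G$. Let $R$ be the radical of $G$, that is, its largest connected solvable normal subgroup. Let $Q\supseteq R$ be the preimage in $G$ of the center of $G/R$, let $H=G/Q$, and let $\pi:G\to H$ be the quotient map. Then $Q$ is solvable, and $H$ is a nontrivial connected semisimple group with trivial center if $G$ is not solvable (Lemma~\ref{lem:adjoint}).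

\begin{theorem}\label{thm:main}
Let $G$ be a connected non-solvable Lie group and let $S\in G^m$ be such that $\pi(\langle S\rangle)$ is dense in $H$ (for example, such that $\langle S\rangle$ is dense in $G$). For every $\varepsilon>0$ there is $S^*\in S(\varepsilon)$ such that $\pi(\langle S^*\rangle)$ is dense in $H$ and contains $\mathbb{Z}^2$. Hence $\langle S^*\rangle$ contains a solvable subgroup with a surjection onto $\mathbb{Z}^2$, and $\langle S^*\rangle$ is neither virtually free nor isomorphic to a subgroup of a hyperbolic group. If $G$ is semisimple, then $\langle S^*\rangle$ itself is dense in $G$ and contains $\mathbb{Z}^2$.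
\end{theorem}

Here and below, ``contains $\mathbb{Z}^2$'' means ``contains a subgroup isomorphic to $\mathbb{Z}^2$''. The conjecture is a special case of Theorem~\ref{thm:main}. The second result, which is not needed for the conjecture, shows that density cannot simply be dropped, and it describes exactly what happens in $PSL_2(\mathbb{R})$.

\begin{theorem}\label{thm:psl}
Let $S\in PSL_2(\mathbb{R})^m$, $m\ge2$, freely generate a free group $\Gamma$. Then $S$ is a limit of $m$-tuples generating groups that are not virtually free if and only if $\Gamma$ fails to be discrete or contains a parabolic element. If $\Gamma$ is discrete without parabolic elements, then all $m$-tuples near $S$ freely generate free groups.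
\end{theorem}

Section~\ref{sec:idea} sets up the calculus of perturbed words and shows the method in $SO(3)$. Section~\ref{sec:tools} collects the standard facts that we use and proves that generating a dense subgroup of $H$ is an open condition. Sections~\ref{sec:density}--\ref{sec:simple} treat a simple group: values and derivatives of words can be prescribed simultaneously (Section~\ref{sec:density}), long products of such words imitate the exponential map (Section~\ref{sec:words}), and this lets us make two words commute (Section~\ref{sec:simple}). Theorem~\ref{thm:main} is deduced in Section~\ref{sec:general}, and Theorem~\ref{thm:psl} is proved in Section~\ref{sec:psl}.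

\section{Perturbed words, and the method in $SO(3)$}\label{sec:idea}

\subsection{The derivative of a word}\label{sub:setting}

Let $G$ be a connected Lie group with simple Lie algebra $\mathfrak g$ and trivial center. The adjoint representation is then injective, and since all derivations of $\mathfrak g$ are inner, it identifies $G$ with the identity component $\operatorname{Aut}(\mathfrak g)^0$ of the automorphism group of $\mathfrak g$, a closed subgroup of $GL(\mathfrak g)$. We make this identification and write $gX$ for the action of $g\in G$ on $X\in\mathfrak g$. Thus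
\begin{equation}\label{eq:ad}
\exp X=e^{\operatorname{ad}X},\qquad g(\operatorname{ad}X)g^{-1}=\operatorname{ad}(gX).
\end{equation}

Fix $S=(s_1,\dots,s_m)\in G^m$. Let $F$ be the free group on $e_1,\dots,e_m$ and let $V=\mathfrak g^m$. For $v=(v_1,\dots,v_m)\in V$ let
\[
\rho_v:F\to G,\qquad \rho_v(e_i)=e^{\operatorname{ad}v_i}s_i .
\]
So $\rho_0(w)$ is the value of the word $w$ at $S$, and $\rho_v(w)$ is its value at the perturbed tuple $(\rho_v(e_i))_i$. The map $v\mapsto\rho_v(w)\rho_0(w)^{-1}$ is real-analytic, takes values in $G$, and sends $0$ to $1$. Its derivative at $0$ therefore takes values in the Lie algebra $\operatorname{ad}\mathfrak g$ of $G$, and we define a linear map $D_w:V\to\mathfrak g$ by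
\[
\frac{d}{dt}\Big|_{t=0}\rho_{tv}(w)\rho_0(w)^{-1}=\operatorname{ad}D_w(v).
\]
Write $\rho_{v}(ww')\rho_0(ww')^{-1}$ as the product of $\rho_v(w)\rho_0(w)^{-1}$ and the conjugate of $\rho_v(w')\rho_0(w')^{-1}$ by $\rho_0(w)$. The product rule and \eqref{eq:ad} give
\begin{equation}\label{eq:cocycle}
D_{e_i}(v)=v_i,\qquad D_{ww'}=D_w+\rho_0(w)D_{w'},\qquad D_{w^{-1}}=-\rho_0(w)^{-1}D_w,
\end{equation}
where the third formula follows from the second and $D_1=0$. In a product of words, the derivative of each factor is twisted by the value of the prefix that precedes it.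

In the rest of this section the test case is $G=SO(3)$. Here $\mathfrak g=\mathbb{R}^3$ with the cross product as bracket, $G$ acts on $\mathfrak g$ by its standard representation, and $\exp X$ is the rotation about the axis $\mathbb{R}X$ by the angle $|X|$.

\subsection{From a relation to $\mathbb{Z}^2$}\label{sub:relation}

\begin{example}\label{ex:relation}
Let $S=(s_1,s_2,1)\in SO(3)^3$ with $s_1=\exp X$ and $\theta=|X|\notin 2\pi\mathbb{Q}$. For $\alpha\in\mathbb{R}$ replace the third generator by $s_3^*=\exp(\alpha X)$. It commutes with $s_1$, and $s_1^a(s_3^*)^b=\exp((a+b\alpha)X)$ is trivial if and only if $(a+b\alpha)\theta\in2\pi\mathbb{Z}$. For $b=0$ this forces $a=0$. For $b\ne0$ it forces $\alpha$ to be one of the countably many numbers $(2\pi k/\theta-a)/b$ with $k\in\mathbb{Z}$. So for all but countably many $\alpha$, in particular for some arbitrarily small $\alpha$, the elements $s_1$ and $s_3^*$ generate $\mathbb{Z}^2$.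
\end{example}

Two words were used: a word $u=e_1$ of infinite order, and a word $w=e_3$ that is a relation at $S$ and has surjective derivative $D_w(v)=v_3$. We moved the value of $w$ from $1$ into the one-parameter subgroup through the value of $u$. For a general relation $w$ with surjective derivative, the value $\exp X(v)$ of $u$ moves together with the tuple, and the equation to be solved for $v$ is $\rho_v(w)=\exp(\alpha X(v))$. At $\alpha=0$ it has the solution $v=0$, and the implicit function theorem continues this solution to small $\alpha$. This is the last step of the proof in Section~\ref{sec:simple}.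

\subsection{Creating a relation}\label{sub:create}

If $S$ generates a free group freely there is no relation at $S$, and the main work is to find one, with surjective derivative, at a tuple near $S$. Suppose that for each $\kappa>0$ we can find a word $y$ with $\|\rho_0(y)-1\|<\kappa$ whose derivative is, on a fixed subspace $E\subset V$, within $\kappa$ of a fixed isomorphism $M:E\to\mathfrak g$. (Proposition~\ref{prop:dense} will provide this.) For small $h\in E$ we have $\rho_h(y)=(1+\operatorname{ad}D_y(h)+R_y(h))\rho_0(y)$ with $\|R_y(h)\|\le K|h|^2$. To cancel $\rho_0(y)$ we need $|h|$ of order $\kappa$, and the linear term dominates on that scale only if $K\kappa$ is small. But $K$ depends on $y$, the word $y$ depends on $\kappa$, and we have no bound on $K$ in terms of $\kappa$.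

The remedy is to multiply $N$ words and to perturb by $h=v/N$ with $|v|\le1$. The $N$ linear terms have total size $N\cdot N^{-1}=1$, while the $N$ quadratic terms have total size $N\cdot KN^{-2}=K/N$, and $N$ may be chosen after $K$. The mechanism is seen most plainly if $\rho_0(y)=1$: then
\[
\rho_{v/N}(y^N)=\Big(1+\tfrac1N\operatorname{ad}D_y(v)+O(N^{-2})\Big)^N\longrightarrow e^{\operatorname{ad}D_y(v)}\qquad(N\to\infty).
\]
If $\rho_0(y)$ is only close to $1$, powers of $y$ do not work.

\begin{example}\label{ex:powers}
Let $G=SO(3)$ and let $g=\rho_0(y)$ be a rotation by an angle $\theta\notin2\pi\mathbb{Z}$. By \eqref{eq:cocycle}, $D_{y^N}=(1+g+\dots+g^{N-1})D_y$. On the axis of $g$ the sum $1+g+\dots+g^{N-1}$ is multiplication by $N$. On the orthogonal plane, identified with $\mathbb{C}$, it is multiplication by $\sum_{j<N}e^{ij\theta}$, of modulus at most $1/|\sin(\theta/2)|$. So $N^{-1}D_{y^N}$ tends to $D_y$ followed by the projection onto the axis, a map of rank at most $1$. Two of the three directions are lost, however small $\theta$ is.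
\end{example}

The loss is caused by the prefixes $g^j$, which drift away from $1$. We therefore take a product $w=y_1\cdots y_N$ in which each $y_j$ is chosen to steer the prefix $\rho_0(y_1\cdots y_{j-1})$ back toward $1$, and at the same time has derivative close to $M$. By compactness the $y_j$ can be drawn from a finite set that does not depend on $N$, so one constant $K$ serves for all of them. The result (Proposition~\ref{prop:words}) is that $v\mapsto\rho_{v/N}(w)$ is uniformly close to $v\mapsto\exp(Mv)$ on the unit ball of $E$, and a map that is close enough to a local diffeomorphism takes the value $1$.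

\section{Tools}\label{sec:tools}

\subsection{Standard facts}\label{sub:facts}

A closed subgroup $P$ of a Lie group is a Lie subgroup, and it is discrete if and only if its Lie algebra is $0$. An open subgroup of a connected group is the whole group. A closed subgroup of finite index is open, since its complement is a finite union of closed cosets. We use the following three theorems.

\medskip
\noindent\emph{Zassenhaus neighborhoods} \cite[Thm.~8.16]{Rag}. Every Lie group $L$ has a neighborhood $\Omega$ of $1$ such that, for every discrete subgroup $\Delta\subset L$, the set $\Delta\cap\Omega$ lies in a connected nilpotent Lie subgroup of $L$. Such a subgroup has nilpotency class at most its dimension, hence at most $\dim L$.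

\smallskip
\noindent\emph{Selberg's lemma.} A finitely generated linear group in characteristic $0$ has a torsion-free subgroup of finite index.

\smallskip
\noindent\emph{Whitehead's first lemma.} Let $\mathfrak g$ be a semisimple real Lie algebra and $W$ a finite-dimensional $\mathfrak g$-module. Every linear map $\delta:\mathfrak g\to W$ with $\delta([X,Y])=X\cdot\delta(Y)-Y\cdot\delta(X)$ has the form $\delta(X)=X\cdot a$ for some $a\in W$; that is, $H^1(\mathfrak g,W)=0$.
\medskip

We also need the logarithm of an operator. On a finite-dimensional normed space with the operator norm, the series $\log T=\sum_{n\ge1}(-1)^{n+1}(T-1)^n/n$ converges for $\|T-1\|<1$, and it has these properties.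
\begin{enumerate}
\item[(L1)] If $\|X\|<\log2$, then $\|e^X-1\|\le e^{\|X\|}-1<1$ and $\log e^X=X$.
\item[(L2)] $\log T$ is a limit of polynomials in $T$. So it preserves every subspace that $T$ preserves, and it commutes with every operator that commutes with $T$.
\item[(L3)] If $\|Z\|,\|Z'\|\le\frac34$, then $\|\log(1+Z)-\log(1+Z')\|\le4\|Z-Z'\|$.
\end{enumerate}
For (L3), write $Z^n-Z'^n=\sum_{j=0}^{n-1}Z^j(Z-Z')Z'^{\,n-1-j}$. This gives $\|Z^n-Z'^n\|\le n(\frac34)^{n-1}\|Z-Z'\|$, and $\sum_{n\ge1}(\frac34)^{n-1}=4$.

Finally, let $z$ be an automorphism of a semisimple Lie algebra $\mathfrak h$.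
\begin{enumerate}
\item[(C)] If $z$ commutes with $\operatorname{ad}X$ for all $X$ in a spanning set of $\mathfrak h$, then $z=1$.
\end{enumerate}
Indeed, $z$ then commutes with $\operatorname{ad}X$ for all $X\in\mathfrak h$, so $\operatorname{ad}(zX)=z(\operatorname{ad}X)z^{-1}=\operatorname{ad}X$, and $\operatorname{ad}$ is injective.

\subsection{The adjoint quotient}\label{sub:adjoint}

\begin{lemma}\label{lem:adjoint}
Let $G$ be a connected non-solvable Lie group and let $R,Q,H$ be as in Section~\ref{sec:intro}. Then $Q$ is a closed solvable normal subgroup of $G$, and $H$ is a nontrivial connected semisimple group with trivial center. Moreover $H\cong\prod_{i=1}^kG_i$ with $k\ge1$, where each $G_i$ is connected, with simple Lie algebra and trivial center.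
\end{lemma}

\begin{proof}
The group $G'=G/R$ is connected and semisimple. Its center $Z$ is closed and has Lie algebra $0$, so it is discrete. The preimage $Q$ of $Z$ is closed and normal, and it is solvable because $R$ is solvable and $Q/R=Z$ is abelian. The group $H=G'/Z$ has the same Lie algebra $\mathfrak h$ as $G'$. If $H=1$, then $G'=Z$ is connected and discrete, so $G=R$ is solvable, which is excluded. If $g\in G'$ has central image in $H$, then $h\mapsto[g,h]$ is a continuous map from the connected space $G'$ to the discrete set $Z$, hence constant with value $[g,1]=1$; so $g\in Z$. Thus $H$ has trivial center, and as in Section~\ref{sub:setting} we get $H\cong\operatorname{Aut}(\mathfrak h)^0$. Let $\mathfrak h=\mathfrak g_1\oplus\dots\oplus\mathfrak g_k$ be the decomposition into simple ideals. Automorphisms permute the $\mathfrak g_i$, so the connected group $\operatorname{Aut}(\mathfrak h)^0$ preserves each of them and equals $\prod_iG_i$ with $G_i=\operatorname{Aut}(\mathfrak g_i)^0$. The group $G_i$ has Lie algebra $\operatorname{ad}\mathfrak g_i\cong\mathfrak g_i$. A central element of $G_i$ commutes with all $e^{t\operatorname{ad}X}$,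 hence with all $\operatorname{ad}X$, and is trivial by (C).
\end{proof}

\subsection{Density is an open condition}\label{sub:open}

We shall use density not only at $S$ but also at perturbed tuples. In the circle group density is destroyed by arbitrarily small perturbations, since rational rotations are dense; in $H$ it is not.

\begin{lemma}\label{lem:open}
Let $H=\prod_{i=1}^kG_i$ be as in Lemma~\ref{lem:adjoint}, and let $S\in H^m$ generate a dense subgroup. Then all tuples in some neighborhood of $S$ in $H^m$ generate dense subgroups of $H$.
\end{lemma}

\begin{proof}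
The idea is to find finitely many words whose values are exponentials of a basis of small vectors. This property survives perturbation, and it forces density.

For $J\subseteq\{1,\dots,k\}$ let $H_J=\prod_{i\in J}G_i$, let $\mathfrak h_J=\bigoplus_{i\in J}\mathfrak g_i$ be its Lie algebra, and let $X_J\in\mathfrak h_J$ be the component of $X\in\mathfrak h$. For $J\ne\emptyset$ identify $H_J$ with $\operatorname{Aut}(\mathfrak h_J)^0$ and let $\Omega_J$ be a Zassenhaus neighborhood in $H_J$. Take a Euclidean norm on $\mathfrak h$ for which the $\mathfrak g_i$ are orthogonal. Then $|X_J|\le|X|$. Also $\operatorname{ad}X_J$ and $\operatorname{ad}X$ agree on $\mathfrak h_J$, because $X-X_J$ commutes with $\mathfrak h_J$; so $\|\operatorname{ad}X_J|_{\mathfrak h_J}\|\le\|\operatorname{ad}X\|$. Choose $r>0$ such that $\exp$ is a diffeomorphism from $\{|X|<r\}$ onto an open neighborhood of $1$ in $H$, and such that $|X|<r$ implies $\|\operatorname{ad}X\|<\log2$ and $\exp X_J\in\Omega_J$ for all $J\ne\emptyset$.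

Let $l=\dim\mathfrak h$. The bases $(X^1,\dots,X^l)$ of $\mathfrak h$ with all $|X^j|<r$ form a nonempty open subset of $\mathfrak h^l$, so its image under $\exp$ is open in $H^l$. By density there are words $w_1,\dots,w_l$ whose values at $S$ form a point of this image. By continuity the same holds at every tuple $S'$ in a neighborhood of $S$. Fix such an $S'$, let $\exp X^1,\dots,\exp X^l$ be the values of the $w_j$ at $S'$, with $(X^j)$ a basis and $|X^j|<r$, and let $P$ be the closure of $\langle S'\rangle$, with Lie algebra $\mathfrak p$.

Since $\exp X^j\in P$, the operator $e^{\operatorname{ad}X^j}$ preserves $\mathfrak p$. By (L1) and (L2) so does $\operatorname{ad}X^j$. As the $X^j$ span $\mathfrak h$, the subalgebra $\mathfrak p$ is an ideal, so $\mathfrak p=\mathfrak h_I$ for some $I$. Suppose that the complement $J$ of $I$ is not empty. The group $P$ contains the connected group $H_I$, so $P=H_I\times P'$ with $P'=P\cap H_J$, and $P'$ is discrete because its Lie algebra is $\mathfrak h_I\cap\mathfrak h_J=0$. The $H_J$-components $\exp X^j_J$ of the elements $\exp X^j$ lie in $P'\cap\Omega_J$, so they generate a nilpotent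 group $\Delta$. The vectors $X^j_J$ span $\mathfrak h_J\ne0$, so one of them is nonzero; it has norm less than $r$, so its exponential is not $1$, and $\Delta\neq1$. A nontrivial nilpotent group has a central element $z\ne1$. In $GL(\mathfrak h_J)$ this $z$ commutes with all $e^{\operatorname{ad}X^j_J}$, hence by (L1) and (L2) with all $\operatorname{ad}X^j_J$, and (C) gives $z=1$. This contradiction shows that $\mathfrak p=\mathfrak h$, so $P$ is open and $P=H$.
\end{proof}

\section{Prescribing the value and the derivative of a word}\label{sec:density}

In Sections~\ref{sec:density}--\ref{sec:simple}, $G$, $S$, $F$, $V$, $\rho_v$, $D_w$ are as in Section~\ref{sub:setting}, and we assume that $\langle S\rangle$ is dense in $G$. Then $m\ge2$, since the closure of a cyclic group is abelian and $G$ is not.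

We want words whose value is close to a given element of $G$ and whose derivative is close to a given linear map. There are two constraints that all the maps $D_w$ obey, and the setup must respect them.

\medskip
\noindent\emph{First constraint: extra linearity.} A $G$-invariant subspace of $\mathfrak g$ is an ideal, so $\mathfrak g$ is an irreducible real $G$-module, and it has no nonzero $G$-fixed vector, since such a vector would be central. Let $\mathbb{K}$ be the algebra of real linear maps $\mathfrak g\to\mathfrak g$ commuting with $G$, equivalently ($G$ being connected) with $\operatorname{ad}\mathfrak g$. By Schur's lemma $\mathbb{K}$ is a division algebra. For $\varphi\in\mathbb{K}$ we have $\varphi[X,Y]=[X,\varphi Y]$ and, by antisymmetry, $\varphi[X,Y]=[\varphi X,Y]$. Hence $\varphi\psi[X,Y]=[\varphi X,\psi Y]=\psi\varphi[X,Y]$ for $\varphi,\psi\in\mathbb{K}$, and since $[\mathfrak g,\mathfrak g]=\mathfrak g$, the algebra $\mathbb{K}$ is commutative. So $\mathbb{K}$ is a finite field extension of $\mathbb{R}$, that is, $\mathbb{R}$ or $\mathbb{C}$. (It is $\mathbb{R}$ when $\dim_{\mathbb{R}}\mathfrak g$ is odd, as for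 $SO(3)$ and $PSL_2(\mathbb{R})$, and it is $\mathbb{C}$ for $PSL_2(\mathbb{C})$, where multiplication by $i$ commutes with the adjoint action.) Put $n=\dim_{\mathbb{K}}\mathfrak g$. Since $G$ acts $\mathbb{K}$-linearly, \eqref{eq:cocycle} and induction on word length show that every $D_w$ is $\mathbb{K}$-linear. So only $\mathbb{K}$-linear maps can be approximated.

\medskip
\noindent\emph{Second constraint: conjugation.} Let
\[
B=\{(\xi-s_1\xi,\dots,\xi-s_m\xi):\ \xi\in\mathfrak g\}\subset V .
\]
These are the directions tangent to simultaneous conjugation of $S$. If $v\in B$ comes from $\xi$, then $D_w(v)=\xi-\rho_0(w)\xi$ for all $w$, because both sides satisfy the product rule in \eqref{eq:cocycle} and agree on the generators. In these directions the derivative is determined by the value, so we must stay away from $B$. The set $B$ is a $\mathbb{K}$-subspace of dimension at most $n$, and $\dim_{\mathbb{K}}V=mn\ge2n$. We can therefore fix a $\mathbb{K}$-subspace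
\[
E\subset V,\qquad \dim_{\mathbb{K}}E=n,\qquad E\cap B=0 .
\]

Let $A=\operatorname{Hom}_{\mathbb{K}}(E,\mathfrak g)$, on which $G$ acts by postcomposition, and let $L=G\ltimes A$ be the Lie group with product $(g,\varphi)(g',\varphi')=(gg',\varphi+g\varphi')$. We identify $A$ with the normal subgroup $\{1\}\times A$; conjugation by $(g,\varphi)$ acts on it as $g$. The product rule in \eqref{eq:cocycle} says that
\[
\sigma:F\to L,\qquad\sigma(w)=(\rho_0(w),D_w|_E)
\]
is a homomorphism. This turns the approximation problem into a question about a closed subgroup of $L$, and the answer is that there are no constraints other than the two above.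

\begin{proposition}\label{prop:dense}
The group $\sigma(F)$ is dense in $L$.
\end{proposition}

\begin{proof}
Let $P$ be the closure of $\sigma(F)$ and $A_0=P\cap A$. It suffices to prove $A_0=A$: then $P$ is the preimage of the closed subgroup $P/A$ of $L/A=G$, which contains the dense subgroup $\rho_0(F)$, so $P=L$.

\smallskip
\emph{Step 1: $A_0$ is a submodule of $A$.} Fix a $\mathbb{K}$-basis $\epsilon_1,\dots,\epsilon_n$ of $E$. The map $\varphi\mapsto(\varphi(\epsilon_j))_j$ is an isomorphism of real $G$-modules $A\cong\mathfrak g^n$. So $A$ is a direct sum of copies of the irreducible module $\mathfrak g$, and the same holds for every quotient of $A$ by a submodule. In particular no such quotient has a nonzero $G$-fixed vector.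

The closed subgroup $A_0$ of $A$ is normalized by $\sigma(F)$, so it is invariant under $\rho_0(F)$ and, being closed, under $G$. Its identity component $A_1$ is a $G$-invariant linear subspace, and $A_0/A_1$ is a discrete $G$-invariant subgroup of $A/A_1$. The orbit of a point of $A_0/A_1$ under the connected group $G$ is connected and discrete, hence a single point. So $A_0/A_1$ consists of fixed vectors, and $A_0=A_1$.

\smallskip
\emph{Step 2: setup for a contradiction.} Suppose $A_0\ne A$ and put $\bar A=A/A_0\ne0$. By Step 1 there is a surjective $G$-equivariant real linear map $\bar q:\bar A\to\mathfrak g$. Let $q:A\to\mathfrak g$ be its composite with $A\to\bar A$. On each summand of $A\cong\mathfrak g^n$ the map $q$ is given by an element $k_j\in\mathbb{K}$. Since the elements $\varphi\in A$ are $\mathbb{K}$-linear,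
\[
q(\varphi)=\sum_jk_j\varphi(\epsilon_j)=\varphi(v),\qquad v=\sum_jk_j\epsilon_j\in E,
\]
and $v\ne0$ because $q\ne0$.

Let $\bar L=L/A_0=G\ltimes\bar A$, let $\mathrm{pr}:\bar L\to G$ be the projection, and let $\bar P=P/A_0$. Since $P\supseteq A_0$ is closed, $\bar P$ is closed in $\bar L$, and $\bar P\cap\bar A=0$ by the definition of $A_0$. So $\mathrm{pr}$ is injective on $\bar P$, and its differential is injective on the Lie algebra $\bar{\mathfrak p}$ of $\bar P$. The image of $\bar{\mathfrak p}$ in $\mathfrak g$ is invariant under $\mathrm{pr}(\bar P)\supseteq\rho_0(F)$, hence under $G$; so it is $\mathfrak g$ or $0$. The first case will contradict $E\cap B=0$, the second the fact that $G$ is not nilpotent.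

\smallskip
\emph{Step 3: the image is not $\mathfrak g$.} Suppose it is. Then $\mathrm{pr}$ restricted to the identity component $\bar P^0$ is an injective homomorphism with bijective differential. Its image is an open subgroup of $G$, so it is an isomorphism $\bar P^0\to G$ of Lie groups. As $\mathrm{pr}$ is injective on $\bar P$ and already surjective on $\bar P^0$, we have $\bar P=\bar P^0$. Thus $\bar P=\{(g,\psi(g)):g\in G\}$ for a smooth map $\psi:G\to\bar A$ with
\begin{equation}\label{eq:crossed}
\psi(gh)=\psi(g)+g\,\psi(h).
\end{equation}
Let $\delta:\mathfrak g\to\bar A$ be the derivative of $\psi$ at $1$. The map $X\mapsto(X,\delta(X))$ is the differential of the homomorphism $g\mapsto(g,\psi(g))$, and the bracket in the Lie algebra of $\bar L$ is $[(X,a),(Y,a')]=([X,Y],X\cdot a'-Y\cdot a)$. Hence $\delta$ satisfies the hypothesis of Whitehead's lemma, and there is $a\in\bar A$ with $\delta(X)=-X\cdot a$. The map $g\mapsto a-ga$ also satisfies \eqref{eq:crossed} and has the same derivative at $1$. So $\beta(g)=\psi(g)-(a-ga)$ satisfies \eqref{eq:crossed} and has derivative $0$ at $1$. Differentiating $\beta(gh)=\beta(g)+g\beta(h)$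 in $h$ at $h=1$ shows that the derivative of $\beta$ vanishes at every $g$. As $G$ is connected and $\beta(1)=0$, we get $\beta=0$, that is, $\psi(g)=a-ga$.

The image of $\sigma(e_i)$ in $\bar L$ lies in $\bar P$, so the class of $D_{e_i}|_E$ in $\bar A$ is $a-s_ia$. Apply $\bar q$ and put $\xi=\bar q(a)$. We obtain $v_i=D_{e_i}(v)=q(D_{e_i}|_E)=\xi-s_i\xi$ for all $i$. So $0\ne v\in E\cap B$, a contradiction.

\smallskip
\emph{Step 4: the image is not $0$.} Suppose it is. Then $\bar{\mathfrak p}=0$ and $\bar P$ is discrete in $\bar L$. We would like to apply the Zassenhaus theorem, but elements of $\bar P$ with small $G$-component may have large $\bar A$-component. The dilations $\phi_t(g,a)=(g,ta)$, $t>0$, repair this: they are automorphisms of the Lie group $\bar L$ and satisfy $\mathrm{pr}\circ\phi_t=\mathrm{pr}$.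

Let $\Omega$ be a Zassenhaus neighborhood in $\bar L$, and let $\Omega_G\ni1$ and $\Omega_A\ni0$ be open sets in $G$ and $\bar A$ with $\Omega_G\times\Omega_A\subset\Omega$. Let $\gamma_1,\dots,\gamma_r\in\mathrm{pr}(\bar P)\cap\Omega_G$, with lifts $(\gamma_i,a_i)\in\bar P$. For small $t$ all points $(\gamma_i,ta_i)$ lie in $\Omega$, and they belong to the discrete subgroup $\phi_t(\bar P)$. So they generate a nilpotent group of class at most $\nu=\dim\bar L$, and so do their projections $\gamma_i$. Let $\Delta$ be the subgroup of $G$ generated by $\mathrm{pr}(\bar P)\cap\Omega_G$. Any $\nu+1$ elements $x_0,\dots,x_\nu$ of $\Delta$ are words in finitely many of these generators, so $[x_0,[x_1,[\dots,x_\nu]]]=1$; here we use that the bound $\nu$ does not depend on the finite set. By continuity the same identity holds in the closure $\overline\Delta$, which is therefore nilpotent. But $\mathrm{pr}(\bar P)$ is dense and $\Omega_G$ is open, so $\overline\Delta\supseteq\Omega_G$, and $\overline\Delta=G$. A nontrivial group with trivial center is not nilpotent, a contradiction.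
\end{proof}

\begin{remark}\label{rem:abelian}
The discrete alternative of Step 4 does occur for abelian groups. Take $G=\mathbb{R}$, $S=(1,\sqrt2)$, and perturb only the first generator, so $E=\mathbb{R}\times0$ and $L=\mathbb{R}^2$. A word with exponent sums $(a,b)$ has value $a+b\sqrt2$ and derivative $a$. So $\sigma(F)$ is the lattice spanned by $(1,1)$ and $(\sqrt2,0)$, although $\langle S\rangle$ is dense in $G$.
\end{remark}

\section{Words that imitate the exponential map}\label{sec:words}

Fix a Euclidean norm on $\mathfrak g$ and a $\mathbb{K}$-linear isomorphism $M:E\to\mathfrak g$; it exists because $\dim_{\mathbb{K}}E=n$, and $M\in A$. Give $E$ the norm $|v|=|Mv|$, so that $M$ is an isometry.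

We shall need the word map to be close to $v\mapsto\exp(Mv)$ together with its first derivative. It is convenient to prove a uniform estimate for complex perturbations and to get the derivative later from Cauchy's estimate. Let $E_{\mathbb{C}}=E\otimes_{\mathbb{R}}\mathbb{C}$ and $\mathfrak g_{\mathbb{C}}=\mathfrak g\otimes_{\mathbb{R}}\mathbb{C}$ (also when $\mathbb{K}=\mathbb{C}$), with the Hermitian norms $|x+iy|^2=|x|^2+|y|^2$. A real operator $T$ and its complexification have the same norm, since $|T(x+iy)|^2=|Tx|^2+|Ty|^2$; we use the same letter for both. In particular $M:E_{\mathbb{C}}\to\mathfrak g_{\mathbb{C}}$ is an isometry. The formula $\rho_h(e_i)=e^{\operatorname{ad}h_i}s_i$ makes sense for $h\in V\otimes_{\mathbb{R}}\mathbb{C}$ and defines homomorphisms $\rho_h:F\to GL(\mathfrak g_{\mathbb{C}})$ depending holomorphically on $h$. The complex derivative of $h\mapsto\rho_h(w)\rho_0(w)^{-1}$ at $0$ is the complexification of the real one, $h\mapsto\operatorname{ad}D_w(h)$. Put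
\[
c=\max\{\|\operatorname{ad}X\|:\ X\in\mathfrak g_{\mathbb{C}},\ |X|\le1\}>0 .
\]

\begin{proposition}\label{prop:words}
There is a constant $C$ depending only on $c$ such that for each $\kappa\in(0,\frac12]$ there is $N_\kappa$ with the following property. For every integer $N\ge N_\kappa$ there is $w\in F$ with
\[
\|\rho_{v/N}(w)-e^{\operatorname{ad}Mv}\|\le C\kappa\qquad\text{for all }v\in E_{\mathbb{C}},\ |v|\le1 .
\]
\end{proposition}

\begin{proof}
\emph{A finite set of steering words.} Let $U_\kappa=\{g\in G:\|g-1\|\le\kappa\}$. The operators within $\kappa<1$ of the identity form a compact subset of $GL(\mathfrak g)$, and $G$ is closed in $GL(\mathfrak g)$, so $U_\kappa$ is compact. Call $y\in F$ \emph{suitable for} $g\in U_\kappa$ if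
\[
\|g\rho_0(y)-1\|<\kappa\qquad\text{and}\qquad\|D_y|_E-M\|<\kappa .
\]
These conditions say that $\sigma(y)$ lies in an open subset of $L$ that contains $(g^{-1},M)$. By Proposition~\ref{prop:dense} every $g\in U_\kappa$ has a suitable word. A word suitable for $g$ is suitable for all $g'$ near $g$. By compactness there is a finite set $Y_\kappa\subset F$ containing a suitable word for every $g\in U_\kappa$.

For $y\in F$ the map $R_y(h)=\rho_h(y)\rho_0(y)^{-1}-1-\operatorname{ad}D_y(h)$ is holomorphic on $E_{\mathbb{C}}$ and vanishes to second order at $0$. As $Y_\kappa$ is finite, Taylor's formula gives a constant $K_\kappa$ with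
\[
\|R_y(h)\|\le K_\kappa|h|^2\qquad(y\in Y_\kappa,\ h\in E_{\mathbb{C}},\ |h|\le1).
\]
Put $N_\kappa=\max(K_\kappa,1)/\kappa$ and let $N\ge N_\kappa$, so that $K_\kappa/N\le\kappa$ and $1/N\le\kappa$.

\smallskip
\emph{The word.} Let $g_0=1$. Inductively choose $y_j\in Y_\kappa$ suitable for $g_{j-1}$ and put $g_j=g_{j-1}\rho_0(y_j)$, which lies in $U_\kappa$ again. Let $w=y_1\cdots y_N$. The $g_j$ are the values at $S$ of its prefixes $y_1\cdots y_j$.

\smallskip
\emph{Factorization.} For $h\in E_{\mathbb{C}}$, $|h|\le1$, put
\[
T_j=g_{j-1}\big(\operatorname{ad}D_{y_j}(h)+R_{y_j}(h)\big)g_{j-1}^{-1}.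
\]
Then $g_{j-1}\rho_h(y_j)=g_{j-1}\big(1+\operatorname{ad}D_{y_j}(h)+R_{y_j}(h)\big)\rho_0(y_j)=(1+T_j)g_j$. Applying this for $j=1,\dots,N$ in turn to $\rho_h(w)=g_0\rho_h(y_1)\cdots\rho_h(y_N)$, we get
\begin{equation}\label{eq:factor}
\rho_h(w)=(1+T_1)(1+T_2)\cdots(1+T_N)\,g_N .
\end{equation}

\smallskip
\emph{Each factor.} For $g\in U_\kappa$ we have $\|g\|\le\frac32$ and $\|g^{-1}\|\le(1-\kappa)^{-1}\le2$, and for any operator $Z$,
\[
\|gZg^{-1}-Z\|=\|\big((g-1)Z-Z(g-1)\big)g^{-1}\|\le4\kappa\|Z\| .
\]
Let $Z_j=\operatorname{ad}D_{y_j}(h)$. Suitability gives $\|Z_j-\operatorname{ad}Mh\|\le c\kappa|h|$ and $\|Z_j\|\le c(1+\kappa)|h|\le\frac32c|h|$. Splitting $T_j-\operatorname{ad}Mh$ as $(g_{j-1}Z_jg_{j-1}^{-1}-Z_j)+(Z_j-\operatorname{ad}Mh)+g_{j-1}R_{y_j}(h)g_{j-1}^{-1}$, we find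
\[
\|T_j-\operatorname{ad}Mh\|\le6c\kappa|h|+c\kappa|h|+3K_\kappa|h|^2 .
\]
Now let $h=v/N$ with $|v|\le1$, and put $X=\operatorname{ad}Mv$, so $\|X\|\le c$. Since $K_\kappa/N\le\kappa$,
\[
\|T_j-X/N\|\le\delta/N,\qquad\delta=(7c+3)\kappa .
\]
Also $\|e^{X/N}-1-X/N\|\le\sum_{l\ge2}(c/N)^l/l!\le c^2e^c/(2N^2)\le c^2e^c\kappa/(2N)$. Therefore
\[
\|1+T_j-e^{X/N}\|\le c'\kappa/N,\qquad c'=7c+3+\tfrac12c^2e^c .
\]

\smallskip
\emph{The product.} If operators $a_j,b_j$ have norm at most $\mu\ge1$, then the identity $\prod a_j-\prod b_j=\sum_ja_1\cdots a_{j-1}(a_j-b_j)b_{j+1}\cdots b_N$ gives $\|\prod a_j-\prod b_j\|\le\mu^N\sum_j\|a_j-b_j\|$. Take $a_j=1+T_j$ and $b_j=e^{X/N}$. All have norm at most $\mu=e^{(c+\delta)/N}$, and $c+\delta\le5c+2$ because $\kappa\le\frac12$. Since $\prod b_j=e^X$,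
\[
\Big\|\prod_{j=1}^N(1+T_j)-e^X\Big\|\le c'e^{5c+2}\kappa .
\]
By \eqref{eq:factor}, $\rho_{v/N}(w)-e^X=\big(\prod_j(1+T_j)-e^X\big)g_N+e^X(g_N-1)$, which has norm at most $C\kappa$ with $C=\frac32c'e^{5c+2}+e^c$.
\end{proof}

The order of the constants matters: $C$ is independent of $\kappa$, the uncontrolled constant $K_\kappa$ enters only through $N_\kappa$, and $N$ may be taken arbitrarily large, so that the perturbations $v/N$ are as small as we like.

\section{Commuting words in a simple group}\label{sec:simple}

\begin{proposition}\label{prop:simple}
Let $G$ be connected with simple Lie algebra and trivial center, let $S\in G^m$ generate a dense subgroup, and let $U$ be a neighborhood of $S$ in $G^m$. Then there is $S^*\in U$ such that $\langle S^*\rangle$ is dense in $G$ and contains $\mathbb{Z}^2$.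
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:open} we may shrink $U$ so that all tuples in $U$ generate dense subgroups. We keep the notation of Sections~\ref{sec:density} and~\ref{sec:words}.

\smallskip
\emph{A chart of $G$ at $1$.} Let $r\in(0,\frac14]$ be such that $e^{2cr}\le\frac32$ and $\exp$ is a diffeomorphism from $\{Y\in\mathfrak g:|Y|<2r\}$ onto an open neighborhood $\mathcal O$ of $1$ in $G$. We need a version of $\exp^{-1}$ that extends to complex operators. As $\operatorname{ad}$ is injective, there is a real linear map $\lambda:\operatorname{End}(\mathfrak g)\to\mathfrak g$ with $\lambda(\operatorname{ad}Y)=Y$. Complexify it to $\lambda:\operatorname{End}_{\mathbb{C}}(\mathfrak g_{\mathbb{C}})\to\mathfrak g_{\mathbb{C}}$, and let $\|\lambda\|$ be its norm with respect to the operator norm. For $Y\in\mathfrak g_{\mathbb{C}}$ with $|Y|<2r$ we have $\|\operatorname{ad}Y\|\le2cr\le\log\frac32$, so by (L1)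
\begin{equation}\label{eq:chart}
\|e^{\operatorname{ad}Y}-1\|\le\tfrac12,\qquad\lambda(\log e^{\operatorname{ad}Y})=Y .
\end{equation}
In particular $\lambda\circ\log$ is the inverse of $\exp$ on $\mathcal O$, and it is real-analytic.

\smallskip
\emph{Constants.} The set $\{\exp Y:Y\in\mathfrak g,\ |Y|\le r\}$ is a compact subset of $\mathcal O$, and $G$ carries the topology induced from $GL(\mathfrak g)$. So there is $\eta>0$ such that every $g\in G$ within operator distance $\eta$ of this set lies in $\mathcal O$. With $C$ as in Proposition~\ref{prop:words}, fix $\kappa\in(0,\frac12]$ with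
\[
C\kappa\le\tfrac14,\qquad C\kappa<\eta,\qquad4\|\lambda\|C\kappa\le r/2 .
\]
Then fix $N\ge N_\kappa$ so large that the tuple $S_v=(\rho_{v/N}(e_i))_i$ lies in $U$ for all $v\in E$ with $|v|\le r$. Let $w$ be the word given by Proposition~\ref{prop:words} for these $\kappa$ and $N$, and put $\Theta(v)=\rho_{v/N}(w)$.

\smallskip
\emph{Step 1: a relation with invertible derivative.} Let $v\in E_{\mathbb{C}}$ with $|v|<2r$; note $2r\le1$. By \eqref{eq:chart} with $Y=Mv$ and by Proposition~\ref{prop:words}, $\|\Theta(v)-1\|\le\frac12+\frac14=\frac34$. So
\[
f(v)=\lambda(\log\Theta(v))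
\]
is a holomorphic map from $\{|v|<2r\}\subset E_{\mathbb{C}}$ to $\mathfrak g_{\mathbb{C}}$. Since $Mv=\lambda(\log e^{\operatorname{ad}Mv})$, property (L3) gives
\begin{equation}\label{eq:fclose}
|f(v)-Mv|\le4\|\lambda\|C\kappa\le r/2\qquad(v\in E_{\mathbb{C}},\ |v|<2r).
\end{equation}
Let $|v|\le r$, $|h|=1$ and $r'<r$. The holomorphic function $\tau\mapsto f(v+\tau h)-M(v+\tau h)$ is bounded by $r/2$ on the disc $|\tau|\le r'$, so its derivative at $0$ has norm at most $r/(2r')$ by Cauchy's estimate. Letting $r'\to r$ we get
\begin{equation}\label{eq:dfclose}
\|Df(v)-M\|\le\tfrac12\qquad(v\in E_{\mathbb{C}},\ |v|\le r).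
\end{equation}

Now let $v\in E$ be real with $|v|\le r$. Then $\Theta(v)\in G$ is within $C\kappa<\eta$ of $\exp(Mv)$ and $|Mv|\le r$, so $\Theta(v)\in\mathcal O$. Since $\lambda\circ\log$ inverts $\exp$ on $\mathcal O$,
\begin{equation}\label{eq:freal}
f(v)\in\mathfrak g\quad\text{and}\quad\Theta(v)=\exp f(v)\qquad(v\in E,\ |v|\le r).
\end{equation}
Thus $f$ restricts to a real-analytic map from the ball $\{v\in E:|v|\le r\}$ to $\mathfrak g$, and $Df(v)$ maps $E$ to $\mathfrak g$. As $M$ is an isometry, \eqref{eq:dfclose} reads $\|1-M^{-1}Df(v)\|\le\frac12$, so $Df(v):E\to\mathfrak g$ is invertible.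

Consider $\Phi(v)=v-M^{-1}f(v)$ on the closed ball $\{v\in E:|v|\le r\}$. By \eqref{eq:fclose}, $|\Phi(v)|=|Mv-f(v)|\le r/2$, so $\Phi$ maps the ball into the ball of radius $r/2$. Its derivative $1-M^{-1}Df(v)$ has norm at most $\frac12$, so $\Phi$ is a contraction. Its fixed point $v_0$ satisfies $|v_0|\le r/2$ and $f(v_0)=0$; by \eqref{eq:freal}, $\rho_{v_0/N}(w)=1$. We are now in the situation of Section~\ref{sub:relation}, at the tuple $S_{v_0}$.

\smallskip
\emph{Step 2: an element of infinite order near $1$.} The group $\Gamma_0=\langle S_{v_0}\rangle$ is dense, because $S_{v_0}\in U$, and it is finitely generated and linear. It has a relation that $\langle S\rangle$ may lack, and it may have torsion. By Selberg's lemma it has a torsion-free subgroup $\Gamma_1$ of finite index, say $\Gamma_0=\bigcup_i\gamma_i\Gamma_1$. Taking closures, $G=\bigcup_i\gamma_i\overline{\Gamma_1}$; so $\overline{\Gamma_1}$ is closed of finite index, hence open, hence equal to $G$. Thus $\Gamma_1$ meets the nonempty open set $\mathcal O\setminus\{1\}$: there is $u\in F$ such that $\rho_{v_0/N}(u)$ lies in $\mathcal O$ and has infinite order. For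 $v\in E$ near $v_0$ we still have $\rho_{v/N}(u)\in\mathcal O$, and
\[
X(v)=\lambda(\log\rho_{v/N}(u))\in\mathfrak g
\]
is real-analytic, with $\rho_{v/N}(u)=\exp X(v)$ and $X(v_0)\ne0$.

\smallskip
\emph{Step 3: commuting words.} The real-analytic map $(v,\alpha)\mapsto f(v)-\alpha X(v)$, defined near $(v_0,0)$ in $E\times\mathbb{R}$, vanishes at $(v_0,0)$, and its partial derivative in $v$ there is the invertible map $Df(v_0)$. The analytic implicit function theorem gives $\alpha_0>0$ and a real-analytic curve $v(\alpha)\in E$, $|\alpha|<\alpha_0$, with $v(0)=v_0$, $|v(\alpha)|<r$, and $f(v(\alpha))=\alpha X_\alpha$, where $X_\alpha=X(v(\alpha))$. By \eqref{eq:freal},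
\[
x_\alpha:=\rho_{v(\alpha)/N}(u)=\exp X_\alpha,\qquad y_\alpha:=\rho_{v(\alpha)/N}(w)=\exp(\alpha X_\alpha).
\]
These elements lie in one one-parameter subgroup, so they commute and $x_\alpha^ay_\alpha^b=\exp((a+b\alpha)X_\alpha)$. They generate $\mathbb{Z}^2$ unless $\alpha$ lies in one of the sets
\[
Z_{a,b}=\{\alpha\in(-\alpha_0,\alpha_0):\ e^{(a+b\alpha)\operatorname{ad}X_\alpha}-1=0\},\qquad(a,b)\in\mathbb{Z}^2\setminus\{0\}.
\]
Each $Z_{a,b}$ is the zero set of a real-analytic operator-valued function on an interval, so it is countable unless it is the whole interval. It is not the whole interval. If $a\ne0$, then $0\notin Z_{a,b}$, because $\exp(aX_0)=\rho_{v_0/N}(u)^a\ne1$; this is where the infinite order from Step 2 is used. If $a=0$, then $b\ne0$, and for small $\alpha\ne0$ we have $0<|b\alpha X_\alpha|<2r$ because $X_0\ne0$; since $\exp$ is injective on the ball of radius $2r$, such $\alpha$ is not in $Z_{0,b}$.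

So we can choose $\alpha$ outside the countable set $\bigcup Z_{a,b}$. The tuple $S^*=S_{v(\alpha)}$ lies in $U$, so $\langle S^*\rangle$ is dense, and it contains $\langle x_\alpha,y_\alpha\rangle\cong\mathbb{Z}^2$.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:general}

We apply Proposition~\ref{prop:simple} in each simple factor $G_i$ of $H$ separately. The commuting words then differ from factor to factor, and words that commute in $G_1$ need not commute in $G_2$. The next lemma finds a copy of $\mathbb{Z}^2$ in the product all the same.

\begin{lemma}\label{lem:product}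
Let $G_1,\dots,G_k$ be linear groups over $\mathbb{R}$ and let $\Gamma\subset\prod_{i=1}^kG_i$ be a finitely generated subgroup whose projection to each $G_i$ contains $\mathbb{Z}^2$. Then $\Gamma$ contains $\mathbb{Z}^2$.
\end{lemma}

\begin{proof}
We use induction on $k$; for $k=1$ there is nothing to prove. Let $k\ge2$. By Selberg's lemma $\Gamma$ has a torsion-free subgroup $\Gamma_1$ of finite index, and $\Gamma_1$ is again finitely generated. The projection of $\Gamma_1$ to $G_i$ has finite index in that of $\Gamma$, so it meets the given $\mathbb{Z}^2$ in a subgroup of finite index, which is isomorphic to $\mathbb{Z}^2$. So we may assume that $\Gamma$ is torsion-free.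

Let $G'=\prod_{i<k}G_i$, and let $\Delta'=\Gamma\cap(1\times G_k)$ and $\Delta''=\Gamma\cap(G'\times1)$ be the kernels of the projections of $\Gamma$ to $G'$ and to $G_k$. If $\Delta'=1$, then $\Gamma$ is isomorphic to its projection to $G'$, which contains $\mathbb{Z}^2$ by induction. If $\Delta''=1$, then $\Gamma$ is isomorphic to its projection to $G_k$, which contains $\mathbb{Z}^2$ by hypothesis. Otherwise take $1\ne x\in\Delta'$ and $1\ne y\in\Delta''$. They commute and have infinite order, and $x^ay^b=1$ implies $x^a=y^{-b}\in\Delta'\cap\Delta''=1$, so $a=b=0$.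
\end{proof}

When we lift from $H$ to $G$, commuting elements lift to elements that commute only modulo $Q$. The following weaker certificate is enough. Recall that a finitely generated group is \emph{hyperbolic} if geodesic triangles in its Cayley graph are uniformly thin, and that a subgroup of a hyperbolic group is virtually cyclic or contains a free group of rank $2$ (Gromov; see \cite{GdlH}). This fact is used only for the assertion about hyperbolic groups.

\begin{lemma}\label{lem:obstruction}
Let $\Gamma$ be a group containing a solvable subgroup $\Lambda$ with a surjection onto $\mathbb{Z}^2$. Then $\Gamma$ is not virtually free and is not isomorphic to a subgroup of a hyperbolic group.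
\end{lemma}

\begin{proof}
The group $\Lambda$ has no cyclic subgroup of finite index, since its image would be a cyclic subgroup of finite index in $\mathbb{Z}^2$. Being solvable, $\Lambda$ contains no free group of rank $2$. If $\Gamma_1\subset\Gamma$ were free of finite index, then $\Lambda\cap\Gamma_1$ would have finite index in $\Lambda$ and would be free, as a subgroup of a free group. It would have rank at most $1$, so it would be cyclic, a contradiction. If $\Gamma$ embedded in a hyperbolic group, so would $\Lambda$, although both alternatives of the fact just recalled are excluded.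
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Write $H=\prod_{i=1}^kG_i$ as in Lemma~\ref{lem:adjoint}, so $H^m=\prod_iG_i^m$, and let $S_i\in G_i^m$ be the components of $\pi(S)=(\pi(s_1),\dots,\pi(s_m))$. Since $\pi(\langle S\rangle)$ is dense in $H$, each $S_i$ generates a dense subgroup of $G_i$.

The map $G^m\to H^m$ induced by $\pi$ is open, so the image of $S(\varepsilon)$ is a neighborhood of $\pi(S)$. Using Lemma~\ref{lem:open}, choose neighborhoods $U_i$ of $S_i$ in $G_i^m$ such that every point of $\prod_iU_i$ lifts to $S(\varepsilon)$ and generates a dense subgroup of $H$. Proposition~\ref{prop:simple} gives $S_i^*\in U_i$ with $\langle S_i^*\rangle\supset\mathbb{Z}^2$. Let $S_H^*\in\prod_iU_i$ be the tuple with components $S_i^*$, let $S^*\in S(\varepsilon)$ be a lift, and let $\Gamma^*=\langle S^*\rangle$. Then $\pi(\Gamma^*)=\langle S_H^*\rangle$ is dense in $H$, its projection to $G_i$ is $\langle S_i^*\rangle$, and it contains $\mathbb{Z}^2$ by Lemma~\ref{lem:product}.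

Choose $x,y\in\Gamma^*$ such that $\pi(x),\pi(y)$ form a basis of this $\mathbb{Z}^2$, and let $\Lambda=\langle x,y\rangle$. Then $\pi$ maps $\Lambda$ onto $\mathbb{Z}^2$ with kernel contained in the solvable group $Q$, so $\Lambda$ is solvable. By Lemma~\ref{lem:obstruction}, $\Gamma^*$ is neither virtually free nor isomorphic to a subgroup of a hyperbolic group.

Now let $G$ be semisimple. Then $R=1$ and $Q$ is the center of $G$. The commutator $z=xyx^{-1}y^{-1}$ lies in $Q$, so it is central. If $z$ has infinite order, then $x$ and $z$ commute, and $x^az^b=1$ gives $\pi(x)^a=1$, hence $a=0$, hence $b=0$; so $\langle x,z\rangle\cong\mathbb{Z}^2$. If $z^s=1$ with $s\ge1$, then $xy=zyx$ gives $x^sy=z^syx^s=yx^s$, and $x^{sa}y^b=1$ gives $a=b=0$ after applying $\pi$; so $\langle x^s,y\rangle\cong\mathbb{Z}^2$.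

It remains to see that $\Gamma^*$ is dense in $G$. Since $\pi$ is open and $\pi(\Gamma^*)$ is dense, $\Gamma^*Q=\pi^{-1}(\pi(\Gamma^*))$ is dense in $G$. As $Q$ is central, $[\gamma q,\gamma'q']=[\gamma,\gamma']\in\Gamma^*$ for $\gamma,\gamma'\in\Gamma^*$ and $q,q'\in Q$. By continuity $\overline{\Gamma^*}$ contains every commutator of elements of $G$, hence the closure $G_c$ of the subgroup that they generate. The quotient $G/G_c$ is a connected abelian Lie group whose Lie algebra is an abelian quotient of $\mathfrak g=[\mathfrak g,\mathfrak g]$, hence $0$. So $G_c=G$ and $\overline{\Gamma^*}=G$.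
\end{proof}

\section{Free subgroups of $PSL_2(\mathbb{R})$}\label{sec:psl}

Let $G=PSL_2(\mathbb{R})$ and $\mathfrak g=\mathfrak{sl}_2(\mathbb{R})$. The group $G$ acts on $\mathfrak g$ by conjugation, preserving the nondegenerate Killing form, and on the hyperbolic plane $\mathbb{H}^2$ by isometries; let $d_{\mathbb{H}}$ be the hyperbolic distance. An element $g\ne1$ is \emph{elliptic}, \emph{parabolic} or \emph{hyperbolic} according as $|\operatorname{tr}g|$ is $<2$, $=2$ or $>2$. An elliptic element fixes exactly one point of $\mathbb{H}^2$; parabolic and hyperbolic elements fix none. The group $G$ is connected with simple Lie algebra and trivial center, so $H=G$ in Theorem~\ref{thm:main}.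

\begin{lemma}\label{lem:sl2}
\begin{enumerate}
\item[(a)] The stabilizer in $G$ of a vector $0\ne\zeta\in\mathfrak g$ is abelian, and the stabilizer of a subspace $W$ with $0\ne W\ne\mathfrak g$ is solvable.
\item[(b)] Every neighborhood of a parabolic element contains elliptic elements of infinite order.
\item[(c)] A non-solvable subgroup of $G$ containing a parabolic element contains a hyperbolic element.
\item[(d)] A subgroup of $G$ containing an elliptic element of infinite order and a hyperbolic element is dense.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) A nonzero traceless matrix $\zeta$ is not scalar, so the matrices commuting with it form the commutative algebra $\mathbb{R}+\mathbb{R}\zeta$; this gives the first claim. The stabilizer of the line $\mathbb{R}\zeta$ maps to $\mathbb{R}^\times$ with kernel the stabilizer of $\zeta$, so it is solvable. The stabilizer of a plane preserves the line orthogonal to it for the Killing form.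

(b) After conjugation the parabolic element is the class of $\begin{pmatrix}1&b\\0&1\end{pmatrix}$ with $b\ne0$. The matrix $\begin{pmatrix}1&b\\-t/b&1-t\end{pmatrix}$ has determinant $1$ and trace $2-t$. For $0<t<4$ it is elliptic with eigenvalues $e^{\pm i\theta}$, $2\cos\theta=2-t$, and its class has finite order only if $\theta\in\pi\mathbb{Q}$, which excludes countably many $t$.

(c) Normalize the parabolic element $\gamma$ as in (b). The upper triangular group is solvable, so the subgroup contains an element $g$, with matrix entries $g_{ij}$, such that $g_{21}\ne0$. Then $\operatorname{tr}(\gamma^lg)=g_{11}+g_{22}+lbg_{21}$ is unbounded in $l$, so $\gamma^lg$ is hyperbolic for large $l$.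

(d) Let $P$ be the closure of the subgroup, $\mathfrak p$ its Lie algebra, $z\in\mathbb{H}^2$ the fixed point of the elliptic element, and $x$ the hyperbolic element. The stabilizer $T$ of $z$ is a circle group and an infinite subgroup of it is dense, so $T\subset P$. Also $xTx^{-1}\subset P$; this is the stabilizer of $xz\ne z$, so $xTx^{-1}\neq T$, and these two connected groups have different Lie algebras. Hence $\mathfrak p$ is a $T$-invariant subspace properly containing $\operatorname{Lie}(T)$. After conjugation $T=PSO(2)$, and $\mathfrak g$ is the sum of $\operatorname{Lie}(T)$ and the plane of symmetric traceless matrices. Let $r_\theta$ be the rotation matrix and $\iota=\operatorname{diag}(1,-1)$. The plane consists of the multiples of the matrices $r_\phi\iota$, and $\iota r_{-\theta}=r_\theta\iota$ gives $r_\theta(r_\phi\iota)r_\theta^{-1}=r_{\phi+2\theta}\iota$. So $T$ rotates the plane and has no invariant line in it. Therefore $\mathfrak p=\mathfrak g$ and $P=G$.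
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:psl}]
Identify $G^m$ with $\operatorname{Hom}(F,G)$ by $\rho\mapsto(\rho(e_i))_i$, and let $\rho_0:F\to\Gamma$ be the isomorphism given by $S$. As $m\ge2$, the group $\Gamma$ is not solvable, and it is torsion-free. If it is discrete it has no elliptic elements, since these have finite order in a discrete group; so it acts freely on $\mathbb{H}^2$. There are three cases. In Case 1 we show that all tuples near $S$ freely generate free groups, and in Cases 2 and 3 that $S$ is a limit of tuples generating groups that are not virtually free. Together these statements give the theorem.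

\medskip
\noindent\emph{Case 1: $\Gamma$ is discrete without parabolic elements.} For $\mu\ge1$, $\beta\ge0$, a map $\phi$ between metric spaces, not necessarily continuous, is a \emph{$(\mu,\beta)$-quasi-isometric embedding} if $\mu^{-1}d(x,x')-\beta\le d(\phi(x),\phi(x'))\le\mu\,d(x,x')+\beta$ for all $x,x'$. If the domain is an interval, $\phi$ is a \emph{$(\mu,\beta)$-quasi-geodesic}, and $\phi$ is an \emph{$\ell$-local} $(\mu,\beta)$-quasi-geodesic if the inequalities hold whenever $|x-x'|\le\ell$. The point is that injectivity of $\rho$ involves infinitely many words, while a perturbation controls only finitely many. The bridge is the local-to-global principle \cite[Ch.~3, Thm.~1.4]{CDP}: for all $\mu,\beta$ there are $\ell,\mu',\beta'$ such that every $\ell$-local $(\mu,\beta)$-quasi-geodesic in $\mathbb{H}^2$ is a $(\mu',\beta')$-quasi-geodesic.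

A finitely generated discrete subgroup of $G$ is geometrically finite, and in the absence of parabolic elements this means that $\Gamma$ is convex cocompact: it acts cocompactly on a nonempty closed convex invariant subset $\mathcal C\subset\mathbb{H}^2$. Since $\mathcal C$ is a proper geodesic space on which $\Gamma$ acts properly and cocompactly by isometries, the orbit map $\gamma\mapsto\rho_0(\gamma)o$ of a point $o\in\mathcal C$ is a $(\mu,\beta)$-quasi-isometric embedding of $F$, with the word metric $|\gamma^{-1}\gamma'|$, into $\mathbb{H}^2$, for some $\mu,\beta$. Let $\ell,\mu',\beta'$ be given by the principle for the constants $(\mu,\beta+\mu+1)$.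

Let $\rho$ be so close to $\rho_0$ that $|d_{\mathbb{H}}(o,\rho(\gamma)o)-d_{\mathbb{H}}(o,\rho_0(\gamma)o)|<1$ for the finitely many $\gamma\in F$ with $|\gamma|\le\ell+1$. Let $\gamma\in F$ be arbitrary, let $\gamma_j$ be the prefix of length $j$ of the reduced word $\gamma$, and define $\phi(t)=\rho(\gamma_{\lfloor t\rfloor})o$ for $t\in[0,|\gamma|]$. Let $|t-t'|\le\ell$, $j=\lfloor t\rfloor$, $j'=\lfloor t'\rfloor$. Then $|\gamma_j^{-1}\gamma_{j'}|=|j-j'|$ differs from $|t-t'|$ by less than $1$, so it is at most $\ell+1$, and $d_{\mathbb{H}}(\phi(t),\phi(t'))=d_{\mathbb{H}}(o,\rho(\gamma_j^{-1}\gamma_{j'})o)$ lies between $\mu^{-1}|j-j'|-\beta-1$ and $\mu|j-j'|+\beta+1$. Replacing $|j-j'|$ by $|t-t'|$ costs at most $\mu$ on each side. So $\phi$ is an $\ell$-local $(\mu,\beta+\mu+1)$-quasi-geodesic, hence a $(\mu',\beta')$-quasi-geodesic, and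
\[
d_{\mathbb{H}}(o,\rho(\gamma)o)\ge|\gamma|/\mu'-\beta'\qquad(\gamma\in F).
\]
The kernel of $\rho$ is therefore contained in the finite ball of radius $\mu'\beta'$. A finite subgroup of $F$ is trivial, so $\rho$ is injective.

\medskip
\noindent\emph{Case 2: $\Gamma$ is not discrete.} The Lie algebra $\mathfrak p$ of $\overline\Gamma$ is nonzero and $\Gamma$-invariant. As $\Gamma$ is not solvable, Lemma~\ref{lem:sl2}(a) gives $\mathfrak p=\mathfrak g$. So $\Gamma$ is dense and Theorem~\ref{thm:main} applies to $S$.

\medskip
\noindent\emph{Case 3: $\Gamma$ is discrete and contains a parabolic element.} It suffices to find $\rho'$ arbitrarily close to $\rho_0$ with $\rho'(F)$ dense; Theorem~\ref{thm:main} applied at $\rho'$ then gives tuples arbitrarily close to $S$ that generate groups that are not virtually free. By Lemma~\ref{lem:sl2}(c) there is $x\in F$ with $\rho_0(x)$ hyperbolic, and $\rho'(x)$ is hyperbolic for $\rho'$ near $\rho_0$ because $|\operatorname{tr}|>2$ is an open condition. By Lemma~\ref{lem:sl2}(b) and (d) it is thus enough to find $w\in F$ such that $\rho_0(w)$ is parabolic and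
\begin{equation}\label{eq:open}
\rho\mapsto\rho(w)\ \text{ maps every neighborhood of $\rho_0$ onto a neighborhood of $\rho_0(w)$.}
\end{equation}
A change of free basis of $F$ induces a homeomorphism of $G^m$, given in both directions by words, so we may check \eqref{eq:open} in the coordinates given by any free basis.

The quotient $\Sigma=\mathbb{H}^2/\Gamma$ is an orientable surface with fundamental group $\Gamma\cong F$. Since $\Gamma$ is finitely generated, $\Sigma$ has finite type: it is homeomorphic to a closed surface of some genus $g$ with $l$ points removed, and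
\[
F\cong\pi_1(\Sigma)=\Big\langle a_1,b_1,\dots,a_g,b_g,c_1,\dots,c_l\ \Big|\ \prod_{i=1}^g[a_i,b_i]\prod_{j=1}^lc_j\Big\rangle ,
\]
where $c_j$ is a loop around the $j$-th end. As $\Gamma$ contains a parabolic element, one of the ends is a cusp, and the loop around a cusp is parabolic. So $l\ge1$, and we may number the ends so that $\rho_0(c_1)$ is parabolic.

If $l\ge2$, the relation can be solved for $c_l$, so $a_i,b_i,c_1,\dots,c_{l-1}$ is a free basis. In these coordinates $\rho\mapsto\rho(c_1)$ is a coordinate projection $G^m\to G$, and \eqref{eq:open} holds for $w=c_1$.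

If $l=1$, then $a_1,b_1,\dots,a_g,b_g$ is a free basis, $g\ge1$, and $w=c_1^{-1}=\prod_i[a_i,b_i]$ has parabolic image. We show that $D_w$, computed as in Section~\ref{sub:setting} for this basis, is surjective; then $\rho\mapsto\rho(w)$ is a submersion at $\rho_0$ and \eqref{eq:open} follows. Write $a=\rho_0(a_1)$, $b=\rho_0(b_1)$, and take $v$ with components $v_a,v_b$ at $a_1,b_1$ and $0$ at the other generators. The factors $[a_i,b_i]$ with $i\ge2$ contribute nothing, and \eqref{eq:cocycle} applied to $a_1b_1a_1^{-1}b_1^{-1}$ gives
\begin{align*}
D_w(v)&=v_a+av_b-ab\,a^{-1}v_a-aba^{-1}\,b^{-1}v_b\\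
&=(1-aba^{-1})v_a+(a-aba^{-1}b^{-1})v_b .
\end{align*}
Let $\zeta\in\mathfrak g$ be orthogonal to all these vectors for the Killing form. The adjoint of $g\in G$ for this form is $g^{-1}$, so
\[
\zeta=ab^{-1}a^{-1}\zeta,\qquad a^{-1}\zeta=bab^{-1}a^{-1}\zeta .
\]
Put $\zeta'=a^{-1}\zeta$. The first equation says $b^{-1}\zeta'=\zeta'$. The second then reads $\zeta'=ba\zeta'=b\zeta$, so $\zeta=b^{-1}\zeta'=\zeta'$. Hence both $a$ and $b$ fix $\zeta$. But $a$ and $b$ do not commute, because $\rho_0$ is injective and $a_1,b_1$ belong to a free basis. By Lemma~\ref{lem:sl2}(a), $\zeta=0$. As the Killing form is nondegenerate, $D_w$ is surjective.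
\end{proof}

\begin{thebibliography}{9}

\bibitem{CDP}
Coornaert, Delzant and Papadopoulos,
\emph{G\'eom\'etrie et th\'eorie des groupes}.

\bibitem{FSLG}
\emph{Free Subgroups of Linear Groups},
\texttt{https://\allowbreak archive.intlpress.com/\allowbreak site/\allowbreak pub/\allowbreak files/\allowbreak \_fulltext/\allowbreak journals/\allowbreak pamq/\allowbreak 2007/\allowbreak 0003/\allowbreak 0004/\allowbreak PAMQ-2007-0003-0004-a006.pdf}.

\bibitem{GdlH}
Ghys and de la Harpe,
\emph{Sur les groupes hyperboliques d'apr\`es Mikhael Gromov}.

\bibitem{Rag}
Raghunathan,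
\emph{Discrete Subgroups of Lie Groups}.

\end{thebibliography}
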